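# Polish groups of bounded geometry are coarsely locally compact

## 1. The main theorem and the words in it

**Theorem 1.** For a Polish group $G$ the following are equivalent.

1. $G$ has bounded geometry.
2. $G$ is coarsely equivalent to a locally compact second countable group.
3. There are a locally compact second countable group $\Lambda$ and a map $\theta\colon G\to\Lambda$ such that
   * (i) $B\subseteq G$ is coarsely bounded iff $\theta(B)$ is relatively compact;
   * (ii) $\Lambda=\theta(G)C_0$ for some compact $C_0\subseteq\Lambda$;
   * (iii) $\theta(gh)^{-1}\theta(g)\theta(h)\in K$ for all $g,h\in G$, where $K\subseteq\Lambda$ is compact and conjugation-invariant.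

Any $\theta$ as in 3 is a coarse equivalence.

The implication from 1 to 2 answers, with "yes", a problem from "Coarse Geometry of Topological Groups": must a Polish group of bounded geometry be coarsely equivalent to a locally compact second countable group? In plain words: suppose that a possibly huge topological group, seen from far away, has the finiteness property that locally compact groups have. Is there then a real locally compact group that looks the same from far away? Condition 3 says more than was asked. The equivalence can be a homomorphism up to a compact error.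

Here are the terms, one by one. A *Polish group* is a separable and completely metrisable topological group. An *écart* is a pseudometric; it is *left-invariant* if $d(gx,gy)=d(x,y)$.

**Definition (coarse boundedness and entourages).** Let $G$ be a topological group. A set $A\subseteq G$ is *coarsely bounded* if $\operatorname{diam}_d(A)<\infty$ for every continuous left-invariant écart $d$ on $G$. A set $E\subseteq G\times G$ is an *entourage* if $\sup_{(x,y)\in E}d(x,y)<\infty$ for every such $d$. The entourages form the (left) coarse structure of $G$.

Compact sets are always coarsely bounded, because $d$ is continuous. For a locally compact second countable group, the coarsely bounded sets are exactly the relatively compact ones; we use this as a known fact. In $\mathbb R$, for example, coarsely bounded means bounded, and $E$ is an entourage iff $|x-y|$ is bounded on $E$.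

For left-invariant $d$ we have
$$d(1,xy)\le d(1,x)+d(x,xy)=d(1,x)+d(1,y),\qquad d(1,x^{-1})=d(x,1). \tag{1}$$
So coarsely bounded sets are closed under finite unions, products and inverses. And since $d(x,y)=d(1,x^{-1}y)$,
$$E \text{ is an entourage}\iff \{x^{-1}y:(x,y)\in E\}\text{ is coarsely bounded.}\tag{2}$$

**Definition (coarse equivalence).** A map $\varphi\colon G\to H$ is *bornologous* if $(\varphi\times\varphi)(E)$ is an entourage of $H$ for every entourage $E$ of $G$. It is a *coarse equivalence* if it is bornologous and there is a bornologous $\psi\colon H\to G$ such that $\{(\psi\varphi(x),x):x\in G\}$ and $\{(\varphi\psi(y),y):y\in H\}$ are entourages. We then say that $\psi\varphi$ and $\varphi\psi$ are *close* to the identity maps.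

For instance, $\mathbb Z\hookrightarrow\mathbb R$ is a coarse equivalence, with $\psi$ the integer part. No continuity is asked of $\varphi$, and none is asked of $\theta$ in Theorem 1.

**Definition (bounded geometry).** A Polish group $G$ has *bounded geometry* if there is a coarsely bounded $A\subseteq G$ such that every coarsely bounded $B\subseteq G$ is covered by finitely many left translates $gA$.

We work in ZFC; choice is used freely. The method, an Ellis group for a "locally compact flow", is inspired by work of Hrushovski and of Krupiński–Pillay on approximate subgroups, but nothing from that work is used.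

## 2. Locally compact groups, $\ell^2$, and $\mathrm{Homeo}_{\mathbb Z}(\mathbb R)$

**Locally compact second countable groups.** Let $C$ be a compact neighbourhood of $1$. A relatively compact set is covered by finitely many translates of $C$, so $A=C$ witnesses bounded geometry. In condition 3 take $\theta=\mathrm{id}$ and $C_0=K=\{1\}$.

**Coarsely bounded groups.** If $G$ itself is coarsely bounded, take $A=G$ and $\Lambda=\{1\}$.

**A group without bounded geometry.** Let $G=\ell^2$ with addition. The norm gives a continuous left-invariant écart, so coarsely bounded sets are norm-bounded. Conversely, if $d$ is a continuous left-invariant écart, there is $\delta>0$ with $d(0,x)<1$ whenever $\|x\|\le\delta$. If $\|x\|\le k\delta$, then $x$ is a sum of $k$ copies of $x/k$, and (1) gives $d(0,x)\le k$. So coarsely bounded means norm-bounded. Suppose $A$ witnesses bounded geometry, with $A$ in a ball of radius $r$. The points $(2r+1)e_n$ of the bounded set $B=\{(2r+1)e_n:n\ge1\}$ are at mutual distance $(2r+1)\sqrt2>2r$, so each translate of $A$ contains at most one of them. Finitely many translates cannot cover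 $B$.

**The instructive case.** Let $G=\mathrm{Homeo}_{\mathbb Z}(\mathbb R)$ be the group of increasing homeomorphisms of $\mathbb R$ commuting with $x\mapsto x+1$, with the uniform topology given by $\sup_x|g(x)-h(x)|$.

*$G$ is a Polish group.* Each $g\in G$ is uniformly continuous, since $g(x)-x$ is continuous and $1$-periodic. Multiplication is continuous because
$$|g'h'(x)-gh(x)|\le|g'(h'(x))-g(h'(x))|+|g(h'(x))-g(h(x))|.$$
Inversion is continuous: putting $x=g'(y)$ we get
$$|g'^{-1}(x)-g^{-1}(x)|=|g^{-1}(g(y))-g^{-1}(g'(y))|,$$
which is uniformly small when $g'$ is near $g$. The metric $\sup|g-h|+\sup|g^{-1}-h^{-1}|$ is compatible and complete: along a Cauchy sequence, $g_n$ and $g_n^{-1}$ converge uniformly to continuous maps which are inverse to each other. Separability is inherited from the space of continuous $1$-periodic functions, via $g\mapsto g(x)-x$.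

Let $T_s$ be translation by $s$, let $G_x$ be the stabiliser of $x$, and let $J=\mathrm{Homeo}_+([0,1])$ with the uniform topology. An element fixing $0$ also fixes $1$, and restriction to $[0,1]$ identifies $G_0$ with $J$. Also $G_x=T_xG_0T_x^{-1}$.

*$G_0$ is coarsely bounded.* The purpose is to see that a non-locally-compact piece can be coarsely trivial. Let $d$ be a continuous left-invariant écart on $J$; it suffices to bound $d(\cdot,1)$. Choose $\varepsilon>0$ with $d(h,1)<1$ whenever $\sup_x|h(x)-x|<\varepsilon$, choose $0=t_0<\dots<t_n=1$ of mesh $<\varepsilon$, and let $W=\{h\in J:h(t_i)=t_i\text{ for all }i\}$. Elements of $W$ preserve each $[t_{i-1},t_i]$, so $d(w,1)<1$ for $w\in W$. Suppose that the points $(t_i)$ lie in the same order (equalities included) relative to $(h(t_j))_j$ as relative to $(h'(t_j))_j$. Then $t_i\mapsto t_i$, $h(t_j)\mapsto h'(t_j)$ is a well-defined strictly increasing map between finite sets containing $0$ and $1$, and its piecewise linear extension is some $w\in W$ with $wh(t_j)=h'(t_j)$ for all $j$. Hence $(wh)^{-1}h'\in W$, that is, $h'\in whW$. There are finitely many order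 patterns, so $J$ is a finite union of double cosets $WkW$. By (1), $d(\cdot,1)\le 2+d(k,1)$ on $WkW$. So $d(\cdot,1)$ is bounded on $J$.

*The coarsely bounded sets.* The écart $d_0(g,h)=\sup_x|g^{-1}(x)-h^{-1}(x)|$ is continuous and left-invariant, and
$$d_0(g,1)\ge|g^{-1}(g(0))-g(0)|=|g(0)|.$$
So $|g(0)|$ is bounded on every coarsely bounded set. Conversely $\{g:|g(0)|\le n\}=\{T_s:|s|\le n\}\,G_0$ is the product of a compact set and a coarsely bounded set, hence coarsely bounded. So *$B$ is coarsely bounded iff $\{g(0):g\in B\}$ is bounded.* In particular $G$ is not coarsely bounded, since $T_n(0)=n$.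

*Bounded geometry.* Let $A=\{g:|g(0)|\le1\}$. If $|g(0)|\le n$, choose an integer $k$ with $|k|\le n$ and $|g(0)-k|\le1$; then $T_k^{-1}g\in A$. So $\{g:|g(0)|\le n\}$ is covered by the translates $T_kA$ with $|k|\le n$.

*Condition 3 by hand.* Put $\theta(g)=g(0)\in\mathbb R$. Then (i) has just been shown, and (ii) holds with $C_0=\{0\}$ because $\theta(T_s)=s$. For (iii), let $x=h(0)=n+t$ with $n\in\mathbb Z$, $t\in[0,1)$. Then $g(x)-x=g(t)-t$ and $g(0)\le g(t)<g(0)+1$, so $g(x)-x-g(0)\in[-t,1-t)$. Hence
$$-g(h(0))+g(0)+h(0)\in[-1,1]=:K .$$
So $\mathrm{Homeo}_{\mathbb Z}(\mathbb R)$ is coarsely $\mathbb R$. But $\theta$ is a homomorphism only up to an error of size $1$.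

## 3. Homomorphisms to locally compact groups do not suffice

The first thing to try in general is to look for an honest homomorphism $\theta\colon G\to\Lambda$ with (i) and (ii), for instance a quotient map with coarsely bounded kernel. The last example shows where this stops.

**Proposition 3.** The error $K$ cannot be removed. The group $G=\mathrm{Homeo}_{\mathbb Z}(\mathbb R)$ is Polish of bounded geometry, but no homomorphism, even discontinuous, from $G$ to a locally compact Hausdorff group satisfies (i).

*Proof.* The first statement was shown in Section 2. Let $\rho\colon G\to\Lambda$ be a homomorphism to a locally compact Hausdorff group with (i).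

**Step 1.** *We move to a compact group.* Since $G_0$ is coarsely bounded, $\overline{\rho(G_0)}$ is a compact group. Let $\sigma$ be a finite-dimensional continuous unitary representation of it, viewed through $\rho$ as a representation of $G_0\cong J$.

**Step 2.** *We show that $\sigma(f)=1$ for each $f\in J$ without fixed points in $(0,1)$.* First, $f$ is conjugate in $J$ to $f^k$ for every $k\ge1$. Indeed, replacing $f$ by $f^{-1}$ if needed, we may assume $f(x)>x$ on $(0,1)$; then $f'=f^k$ has the same property. Pick any increasing homeomorphism $c\colon[\frac12,f(\frac12)]\to[\frac12,f'(\frac12)]$ and extend it by $c(f^n(x))=f'^n(c(x))$ for $n\in\mathbb Z$. The points $f^n(\frac12)$ increase to a fixed point as $n\to\infty$, so to $1$, and decrease to $0$ as $n\to-\infty$; the same holds for $f'$. So $c$ is defined on all of $(0,1)$ and, with $c(0)=0$, $c(1)=1$, lies in $J$ and satisfies $cfc^{-1}=f'$.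

Therefore $\sigma(f)$ and $\sigma(f)^k$ are conjugate. For $k=2$ this says that squaring maps the finite set of eigenvalues of $\sigma(f)$ onto itself, so it permutes this set, and each eigenvalue $\lambda$ satisfies $\lambda^{2^j}=\lambda$ for some $j\ge1$. As $\lambda\ne0$, every eigenvalue is a root of unity. Since $\sigma(f)$ is diagonalisable, $\sigma(f)^m=1$ for some $m\ge1$. Since $f$ is conjugate to $f^m$, we get $\sigma(f)=1$.

**Step 3.** *We show that such $f$ generate $J$, so $\rho(G_0)=1$.* Let $h\in J$. The function $m(x)=\max(x,h^{-1}(x))$ lies in $J$, and so does $f=\sqrt{m}$; on $(0,1)$ we have $f(x)>m(x)$. So $f(x)>x$ and $hf(x)>h(h^{-1}(x))=x$ on $(0,1)$, and $h=(hf)f^{-1}$. Hence $\sigma$ is trivial on $G_0$. By Peter–Weyl the finite-dimensional unitary representations of the compact group $\overline{\rho(G_0)}$ separate its points, so $\rho(G_0)=1$. Consequently $\rho$ kills every conjugate $G_x$.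

**Step 4.** *We show that the $G_x$ generate $G$.* Let $N$ be the subgroup generated by all $G_x$, and let $g\in G$ with $y=g(0)$. If $y\in(0,1)$, pick $x\in(y,1)$. If $y\in(-1,0)$, pick $x\in(0,y+1)$. In both cases $0,y\in(x-1,x)$, so there is $h\in G_x$ with $h(0)=y$, and $h^{-1}g\in G_0$. So $g\in N$. If $y=0$, then $g\in G_0$. Thus $N$ contains every $g$ with $|g(0)|<1$, in particular $T_{1/2}$. For arbitrary $g$ choose $k\in\mathbb Z$ with $|g(0)-k/2|<1$; then $T_{1/2}^{-k}g\in N$, so $g\in N$.

Hence $\rho$ is trivial and $\rho(G)$ is relatively compact. But $G$ is not coarsely bounded, contradicting (i). $\blacksquare$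

So we must construct a group that receives $G$ only up to bounded error. Its elements cannot just be classes of elements of $G$; they will be ultrafilters on $G$.

## 4. Group bornologies, and the deduction of Theorem 1

The construction ignores the topology of $G$. It uses only which sets are bounded.

**Definition (group bornology).** A *group bornology* on a group $G$ is a family $\mathcal B$ of subsets containing all singletons and closed under subsets, finite unions, products $BC$ and inverses $B^{-1}$. It has *bounded geometry* if there is $A\in\mathcal B$ such that every $B\in\mathcal B$ is covered by finitely many left translates $gA$.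

Examples: the finite subsets of $G$, with $A=\{1\}$; or, for a normal subgroup $N$, the subsets of finite unions of cosets of $N$, with $A=N$. In the second example $\theta\colon G\to G/N$ (discrete) satisfies (i), (ii) and (iii) with $K=\{1\}$. By (1), the coarsely bounded subsets of a topological group form a group bornology.

**Theorem 2.** Let $\mathcal B$ be a group bornology of bounded geometry on a group $G$. Then there are a locally compact Hausdorff group $L$ and a map $\theta\colon G\to L$ such that

* (i) $B\in\mathcal B$ iff $\theta(B)$ is relatively compact;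
* (ii) $L=\theta(G)C_0$ for some compact $C_0$;
* (iii) $\theta(gh)^{-1}\theta(g)\theta(h)\in K$ for all $g,h\in G$, where $K\subseteq L$ is compact and conjugation-invariant.

If $G$ is a countable union of members of $\mathcal B$, then $L$ can be taken second countable. Conversely, if some $\theta\colon G\to L$ into a locally compact Hausdorff group satisfies (i) and (iii), then $\mathcal B$ has bounded geometry.

**A formula used twice.** If $\theta$ satisfies (iii), apply it to the pair $(g,g^{-1}h)$: $\theta(h)^{-1}\theta(g)\theta(g^{-1}h)\in K$. So
$$\theta(g^{-1}h)\in\theta(g)^{-1}\theta(h)K,\qquad \theta(g)^{-1}\theta(h)\in\theta(g^{-1}h)K^{-1}. \tag{3}$$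

**Proof of the converse in Theorem 2.** Let $C$ be a compact neighbourhood of $1$ in $L$ and $A'=\theta^{-1}(C^{-1}CK)$; by (i), $A'\in\mathcal B$. Let $B\in\mathcal B$. By (i), $\theta(B)\subseteq\bigcup_{i\le n}\lambda_iC$ for some $\lambda_i\in L$. For each $i$ with $\theta(B)\cap\lambda_iC\neq\emptyset$ pick $g_i\in B$ with $\theta(g_i)\in\lambda_iC$. If $g\in B$ and $\theta(g)\in\lambda_iC$, then $\theta(g_i)^{-1}\theta(g)\in C^{-1}C$, so $\theta(g_i^{-1}g)\in C^{-1}CK$ by (3), that is, $g\in g_iA'$. Thus $B\subseteq\bigcup_ig_iA'$. $\blacksquare$

**Proof of Theorem 1, given Theorem 2.** Let $\mathcal B$ be the bornology of coarsely bounded sets.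

**Step 1 ($3\Rightarrow2$).** *We show that any $\theta$ as in 3 is a coarse equivalence.* We use (2) in both groups; in $\Lambda$, coarsely bounded means relatively compact. If $g^{-1}h$ ranges in $B\in\mathcal B$, then by (3) $\theta(g)^{-1}\theta(h)$ ranges in $\theta(B)K^{-1}$, which is relatively compact. So $\theta$ is bornologous. Conversely, for compact $C\subseteq\Lambda$, (3) and (i) give
$$\theta(g)^{-1}\theta(h)\in C\ \Longrightarrow\ g^{-1}h\in\theta^{-1}(CK)\in\mathcal B. \tag{4}$$
By (ii), choose for each $y\in\Lambda$ some $\psi(y)\in G$ with $\theta(\psi(y))^{-1}y\in C_0$. Then $\theta\psi$ is close to the identity. If $y^{-1}y'$ lies in a compact $C$, then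
$$\theta(\psi(y))^{-1}\theta(\psi(y'))=\big[\theta(\psi(y))^{-1}y\big]\big[y^{-1}y'\big]\big[y'^{-1}\theta(\psi(y'))\big]\in C_0CC_0^{-1},$$
so $\psi$ is bornologous by (4). Finally $\theta(\psi\theta(g))^{-1}\theta(g)\in C_0$, so by (4) $(\psi\theta(g))^{-1}g$ ranges in a member of $\mathcal B$, and $\psi\theta$ is close to the identity.

**Step 2 ($1\Rightarrow3$).** *We show that $G$ is a countable union of coarsely bounded sets; then Theorem 2 applies.* Let $A$ witness bounded geometry; $A\ne\emptyset$ as singletons are covered.

Claim: $G$ has a coarsely bounded identity neighbourhood. Suppose not, and let $V_1\supseteq V_2\supseteq\cdots$ be a neighbourhood base at $1$. No $V_n$ is covered by finitely many left translates of the coarsely bounded set $A^{-1}A$. So we can pick $F_n=\{x_1,\dots,x_n\}\subseteq V_n$ with $x_j\notin\bigcup_{i<j}x_iA^{-1}A$ for all $j$; these points are distinct, since $1\in A^{-1}A$. A translate $gA$ contains at most one point of $F_n$, since $x_i,x_j\in gA$ with $i<j$ would give $x_i^{-1}x_j\in A^{-1}A$. The set $\{1\}\cup\bigcup_nF_n$ is compact: an open set containing $1$ contains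 $V_N$ for some $N$, hence all $F_n$ with $n\ge N$, and only finitely many points remain. So it is coarsely bounded, hence covered by some $m$ translates of $A$. Then $n=|F_n|\le m$ for all $n$, a contradiction.

Let $V$ be a coarsely bounded open identity neighbourhood and $D$ a countable dense set. For $g\in G$ the open set $gV^{-1}$ meets $D$, so $g\in DV$. Hence $G=\bigcup_{d\in D}dV$ with $dV\in\mathcal B$, and Theorem 2 gives 3.

**Step 3 ($2\Rightarrow1$).** *We pull a compact neighbourhood back along the coarse equivalence.* Let $\varphi\colon G\to\Lambda$ and $\psi$ be as in the definition. If $\varphi(g)^{-1}\varphi(h)$ ranges in a relatively compact set, then $\psi\varphi(g)^{-1}\psi\varphi(h)$ ranges in a coarsely bounded set, and so does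
$$g^{-1}h=\big[g^{-1}\psi\varphi(g)\big]\big[\psi\varphi(g)^{-1}\psi\varphi(h)\big]\big[\psi\varphi(h)^{-1}h\big].$$
Let $C$ be a compact identity neighbourhood in $\Lambda$ and $A=\{g^{-1}h:\varphi(g)^{-1}\varphi(h)\in C^{-1}C\}$; this is coarsely bounded. Let $B\ne\emptyset$ be coarsely bounded. Then $B\times B$ is an entourage by (2), so $\varphi(b_0)^{-1}\varphi(B)$ is relatively compact for $b_0\in B$, and $\varphi(B)\subseteq\bigcup_{i\le n}\lambda_iC$. Pick $g_i\in B\cap\varphi^{-1}(\lambda_iC)$ whenever this set is nonempty. If $b\in B$ and $\varphi(b)\in\lambda_iC$, then $\varphi(g_i)^{-1}\varphi(b)\in C^{-1}C$, so $b\in g_iA$. Thus $B\subseteq\bigcup g_iA$. $\blacksquare$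

From now on $(G,\mathcal B)$ is as in the first part of Theorem 2. Replacing $A$ by $A\cup A^{-1}\cup\{1\}$, we assume $A=A^{-1}\ni1$.

## 5. The semigroup of bounded ultrafilters

**The semigroup $\beta G$.** The points of $\beta G$ are the ultrafilters on the set $G$; elements $g\in G$ are identified with principal ultrafilters. The sets $[X]=\{p\in\beta G:X\in p\}$, $X\subseteq G$, are clopen and form a base of a compact Hausdorff topology. The product is given by
$$X\in pq\iff\{g:g^{-1}X\in q\}\in p . \tag{5}$$
For $g\in G$ this gives $gq\in[X]\iff g^{-1}X\in q$, so (5) also reads $\{g:gq\in[X]\}\in p$. In words, $pq$ is the limit of $gq$ as $g$ tends to $p$. The standard facts are these. The product is associative: $X\in(pq)r$ iff $\{x:x^{-1}X\in r\}\in pq$ iff $\{g:\{y:y^{-1}g^{-1}X\in r\}\in q\}\in p$ iff $\{g:g^{-1}X\in qr\}\in p$ iff $X\in p(qr)$. The map $p\mapsto pq$ is continuous for each $q$, since the preimage of $[X]$ is $[\{g:g^{-1}X\in q\}]$; this is what *right topological* means. For $g\in G$ the map $p\mapsto gp$ is a homeomorphism. For a general $q$, nothing says that $p\mapsto qp$ is continuous.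

**Definition (bounded ultrafilters).** Let $S=\bigcup_{B\in\mathcal B}[B]\subseteq\beta G$. A subset of $S$ is *bounded* if it lies in some $[B]$ with $B\in\mathcal B$.

$S$ contains $G$ and is open in $\beta G$, so it is locally compact Hausdorff; each $[B]$ with $B\in\mathcal B$ is compact and clopen. A finite union of bounded sets is bounded.

**Example.** If $\mathcal B$ is the family of finite sets, then $S=G$. If $G=\mathbb R$ (as an abstract group) and $\mathcal B$ is the family of its bounded subsets, then each $p\in S$ converges to a unique real $\mathrm{st}(p)$, and $\mathrm{st}(pq)=\mathrm{st}(p)+\mathrm{st}(q)$ by (6) below. The set of nonprincipal $p\in S$ with $\mathrm{st}(p)=0$ is a nonempty closed subset of $[[-1,1]]$. It is closed under products: if $q$ is nonprincipal then $\{g:g^{-1}\{x\}\in q\}=\emptyset$, so $\{x\}\notin pq$. By the Ellis–Numakura lemma, recalled in Section 7, it contains an idempotent. So $S$ can have idempotents other than the identity.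

For $p,q\in S$, $g\in G$, $B,C\in\mathcal B$ and $X\subseteq G$ we have four rules.
$$p\in[B],\ q\in[C]\ \Longrightarrow\ pq\in[BC]. \tag{6}$$
Indeed $g^{-1}BC\supseteq C\in q$ for $g\in B$, so $\{g:g^{-1}BC\in q\}\supseteq B\in p$. In particular $S$ is a semigroup.
$$q\in[C],\ pq\in[B]\ \Longrightarrow\ p\in[BC^{-1}]. \tag{7}$$
Indeed if $g^{-1}B\in q$ then $g^{-1}B\cap C\neq\emptyset$, so $g\in BC^{-1}$; the set of such $g$ is in $p$.
$$g\in X,\ gq\in[B]\ \Longrightarrow\ q\in[g^{-1}B]\subseteq[X^{-1}B]. \tag{8}$$
$$S=G\cdot[A]. \tag{9}$$
Indeed if $p\in[B]$ and $B\subseteq\bigcup_{i\le n}g_iA$, then $p\in[g_iA]=g_i[A]$ for some $i$. Rule (9) is where bounded geometry enters: $G$ acts on $S$ with compact "fundamental set" $[A]$.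

## 6. Cancellation with a bound independent of the left factor

Rule (7) cancels on the right. On the left, suppose $rq=rq'$ with $r\in[B]$ and $q'\in[C]$. Then $rq\in[BC]$, so some $g\in B$ has $gq\in[BC]$, and (8) gives $q\in[B^{-1}BC]$. This is the obvious estimate, and it depends on $r$. Below we shall need it for $r=ugh$ with $g,h\in G$ arbitrary and $u$ in a fixed set $[U]$. Then $B=Ugh$ and $B^{-1}B=(gh)^{-1}U^{-1}U(gh)$, and the union of these conjugates need not be bounded. For example, in the free group on $a,b$ with finite subsets as bounded sets, the conjugates $b^{n}ab^{-n}$ have word length $2n+1$. So the obvious estimate stops here. We need a bound that does not see $r$.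

A case by hand shows why there is hope. Let $r\in\beta\mathbb Z$ be arbitrary and suppose $r+m=r+n$ for integers $m\ne n$. Take $N>|m-n|$. Some residue class $R=i+N\mathbb Z$ belongs to $r$. Then $R+m$ and $R+n$ both belong to $r+m=r+n$, but they are disjoint, as $N\nmid m-n$. This is a contradiction, so $m=n$ whatever $r$ is. What worked is that $R$ is large enough to belong to $r$, while $R-R$ meets $\{-|m-n|,\dots,|m-n|\}$ only in $0$. In a general group, residue classes are replaced by the colour classes of a graph of bounded degree.

**Lemma 4.** If $r,q,q'\in S$, $rq=rq'$ and $q'\in[C]$ with $C\in\mathcal B$, then $q\in[A^4C]$.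

*Proof.* Let $q\in[Q]$ with $Q\in\mathcal B$. Put
$$D=QC^{-1},\qquad E=A^2DA^2\cup A^2D^{-1}A^2 .$$
Both are in $\mathcal B$, and $E=E^{-1}$ since $A=A^{-1}$.

**Step 1.** *We find $R\in r$ with $R^{-1}R\cap D\subseteq A^4$.* Let $Z\subseteq G$ be maximal such that $z^{-1}z'\notin A^2$ for distinct $z,z'\in Z$. By maximality, and since $A^2$ is symmetric and contains $1$, $G=ZA^2$. Each translate $gA$ contains at most one point of $Z$, because $z,z'\in gA$ implies $z^{-1}z'\in A^{-1}A=A^2$.

Join distinct $z,z'\in Z$ by an edge if $z^{-1}z'\in E$. If $E$ is covered by $k$ translates of $A$, then so is $zE$, hence $|Z\cap zE|\le k$ and all degrees are at most $k$. Colour the vertices greedily along a well-ordering of $Z$ with $k+1$ colours: when a vertex's turn comes, at most $k$ of its neighbours are already coloured, so a colour is free. This gives $Z=Z_1\sqcup\dots\sqcup Z_{k+1}$ with no edge inside any $Z_i$. Since $G=\bigcup_iZ_iA^2$ is a finite union, some $R:=Z_iA^2$ belongs to $r$.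

Let $x=za$, $y=z'a'$ be in $R$, with $z,z'\in Z_i$, $a,a'\in A^2$, and suppose $x^{-1}y\in D$. Then $z^{-1}z'=a(x^{-1}y)a'^{-1}\in A^2DA^2\subseteq E$. As $Z_i$ has no edges, $z=z'$, and $x^{-1}y=a^{-1}a'\in A^4$.

**Step 2.** *We transfer this to $q$.* For every $x\in R$ we have $x^{-1}RC\supseteq C\in q'$. Since $R\in r$, (5) gives $RC\in rq'=rq$. Hence $\{x:x^{-1}RC\in q\}\in r$, and this set meets $R$: there is $x\in R$ with $x^{-1}RC\in q$. Then $x^{-1}RC\cap Q\in q$. Let $y$ be in this set, $y=x^{-1}\rho c$ with $\rho\in R$, $c\in C$. Then $x^{-1}\rho=yc^{-1}\in QC^{-1}=D$, and $x^{-1}\rho\in R^{-1}R$. So $x^{-1}\rho\in A^4$ and $y\in A^4C$. Hence $A^4C\in q$. $\square$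

The set $Q$ entered the choice of $R$, but it does not appear in the conclusion.

**Corollary 5.** Every idempotent $v\in S$ lies in $[A^4]$.

*Proof.* Apply Lemma 4 to $v\cdot v=v\cdot1$ with $C=\{1\}$. $\square$

Write $U:=A^4$ from now on; $U=U^{-1}$.

## 7. A group $P$ inside $S$ and a quasi-homomorphism $f\colon G\to P$

**Recall (Ellis–Numakura).** A nonempty compact Hausdorff right topological semigroup contains an idempotent.

**Step 1 (a minimal set).** *$S$ is not compact, so we must check that a minimal closed invariant set exists.* If $F\subseteq S$ is nonempty, closed in $S$ and $G$-invariant, then $F$ meets the compact set $[A]$: an element of $F$ is $ga$ with $a\in[A]$ by (9), and $a=g^{-1}(ga)\in F$. So along a chain of such sets the intersections with $[A]$ are nonempty and compact, and the intersection of the chain is nonempty. By Zorn's lemma there is a minimal nonempty closed $G$-invariant $M\subseteq S$.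

**Step 2 ($M$ is a left ideal, and $Mm=M$).** *This supplies left inverses later.* For $p\in S$, $m\in M$, continuity of $x\mapsto xm$ gives $pm\in\overline{Gm}\subseteq M$. Now fix $m\in M$ with $m\in[C]$, $C\in\mathcal B$. The set $Mm$ is closed in $S$: let $p_im\to y\in[B]$ be a convergent net with $p_i\in M$ and $B\in\mathcal B$. Eventually $p_im\in[B]$, so $p_i\in M\cap[BC^{-1}]$ by (7). This set is compact, so a subnet converges to some $p\in M$, and $pm=y$. Since $Mm$ is nonempty, closed, $G$-invariant and contained in $M$, minimality gives $Mm=M$.

**Step 3 (an idempotent $u\in M$).** With $m\in[C]$ as before, the set $\{q\in M:qm=m\}$ is nonempty by Step 2, closed, and a subsemigroup. By (7) it lies in the compact set $[CC^{-1}]$. So it is compact, and by Ellis–Numakura it contains an idempotent $u$. As $Mu=M$, every $p\in M$ is $p'u$ for some $p'\in M$, so $pu=p$ for all $p\in M$. By Corollary 5, $u\in[U]$.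

**Step 4 (the group).** Let
$$P=uM=\{p\in M:up=p\}.$$
It is closed under products, and $u$ is a two-sided identity of $P$. For $p\in P$ we have $Mp=M\ni u$, so there is $q\in M$ with $qp=u$; then $uq\in P$ and $(uq)p=uu=u$. Every element of the monoid $P$ has a left inverse in $P$, so $P$ is a group with identity $u$.

Products of bounded subsets of $P$ are bounded by (6). So are inverses: if $p\in[B]$, then $p^{-1}p=u\in[U]$ and (7) gives $p^{-1}\in[UB^{-1}]$.

**Step 5 (the map).** Define $f\colon G\to P$, $f(g)=ugu$; indeed $gu\in M$, so $ugu\in uM$. For $q\in P$ we have $uq=q$, so $f(g)q=ugq$. When $\mathcal B$ is the family of finite sets, $S=M=P=G$, $u=1$ and $f=\mathrm{id}$.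

We now establish four properties of $f$. Put $\delta(g,h)=f(gh)^{-1}f(g)f(h)$.

**Step 6 (bounded error).**
$$\delta(g,h)\in[A^{12}]\quad\text{for all }g,h\in G. \tag{10}$$
Put $q=\delta(g,h)$ and $r=ugh$. Then
$$rq=f(gh)q=f(g)f(h)=ugu\,uhu=uguhu=r\,(h^{-1}uh)\,u .$$
Both $h^{-1}uh$ and $u$ are idempotents of $S$, so by Corollary 5 and (6) $(h^{-1}uh)u\in[A^8]$. Lemma 4 gives $q\in[A^4A^8]$. This is the place where a bound independent of $r=ugh$ was needed. Corollary 5 also bounds the conjugates $h^{-1}uh$ uniformly in $h$.

**Step 7 (coarse surjectivity).**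
$$P=f(G)\,(P\cap[A^5]). \tag{11}$$
Given $p\in P$, write $p=gp'$ with $p'\in[A]$, by (9). Let $q=f(g)^{-1}p\in P$. Then $ugq=f(g)q=p=up=ugp'$, and Lemma 4 with $r=ug$, $q'=p'$ gives $q\in[A^4A]$.

**Step 8 (properness).**
$$B\in\mathcal B\iff f(B)\text{ is bounded.} \tag{12}$$
If $B\in\mathcal B$, then $f(B)\subseteq[UBU]$ by (6). Conversely let $f(B)\subseteq[C]$, $C\in\mathcal B$, and $g\in B$. From $ugu\in[C]$ and (7), $ug\in[CU^{-1}]$. By (5), $\{x:xg\in CU^{-1}\}\in u$, and this set meets $U$. So $xg\in CU^{-1}$ for some $x\in U$, and $g\in U^{-1}CU^{-1}$. Hence $B\subseteq U^{-1}CU^{-1}\in\mathcal B$.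

**Step 9 (the errors are bounded up to conjugation).**
$$\{p^{-1}\delta(g,h)p:\ p\in P,\ g,h\in G\}\text{ is bounded.} \tag{13}$$
This will make $K$ conjugation-invariant. We compute $f(g)f(h)f(k)$ in two ways:
$$\big(f(g)f(h)\big)f(k)=f(gh)\delta(g,h)f(k)=f(ghk)\,\delta(gh,k)\cdot f(k)^{-1}\delta(g,h)f(k),$$
$$f(g)\big(f(h)f(k)\big)=f(g)f(hk)\delta(h,k)=f(ghk)\,\delta(g,hk)\,\delta(h,k).$$
Hence
$$f(k)^{-1}\delta(g,h)f(k)=\delta(gh,k)^{-1}\delta(g,hk)\delta(h,k).$$
By (10) the right side lies in a fixed bounded set: the inverse lies in $[UA^{12}]=[A^{16}]$, so the product lies in $[A^{40}]$. For general $p\in P$ write $p=f(k)c$ with $c\in P\cap[A^5]$ by (11). Then $c^{-1}\in[UA^5]=[A^9]$ and $p^{-1}\delta(g,h)p=c^{-1}\big(f(k)^{-1}\delta(g,h)f(k)\big)c\in[A^{54}]$.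

So $f\colon G\to P$ has properties (i)–(iii), with "bounded" in place of "relatively compact". It remains to turn $P$ into a locally compact group in which the two notions agree.

## 8. A topology on $P$ with continuous translations

The topology inherited from $S$ is the first candidate. But there we only know that right translations $p\mapsto pq$ are continuous, and $P=uM$ need not come out closed in $S$ from anything we have shown. Both issues come from left multiplication by $u$. The remedy is to build limits along $u$ into the closure operator.

**Definition (the operation $\circ$).** For $a\in S$ and $B\subseteq S$ let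
$$a\circ B=\bigcap_{X\in a}\overline{XB},\qquad XB=\{gb:g\in X,\ b\in B\},$$
with closure taken in $S$. So $c\in a\circ B$ iff for all $X\in a$ and $Y\in c$ there are $g\in X$, $b\in B$ with $gb\in[Y]$.

Equivalently, $c\in a\circ B$ iff there are nets $g_i\in G$ and $b_i\in B$ with $g_i\to a$ and $g_ib_i\to c$. (For one direction, index by the pairs $(X,Y)$; for the other, eventually $g_i\in X$ and $g_ib_i\in[Y]$.) The product $ab$ is the case of a constant net $b_i=b$; here $b_i$ may move. For $a=g\in G$ one gets $g\circ B=g\overline B$.

Clearly $a\circ\emptyset=\emptyset$ and $\circ$ is monotone in $B$. Also $a\circ(B\cup C)=(a\circ B)\cup(a\circ C)$: if $(X,Y)$ witnesses $c\notin a\circ B$ and $(X',Y')$ witnesses $c\notin a\circ C$, then $(X\cap X',Y\cap Y')$ witnesses $c\notin a\circ(B\cup C)$. For $a,b,c\in S$ and $B,C\subseteq S$, three more rules hold.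
$$aB\subseteq a\circ B. \tag{14}$$
If $b\in B$ and $Y\in ab$, then $\{g:gb\in[Y]\}\in a$ meets every $X\in a$.
$$a\circ(b\circ C)\subseteq(ab)\circ C. \tag{15}$$
Let $d\in a\circ(b\circ C)$, $X\in ab$, $Y\in d$. Then $X_1=\{g:g^{-1}X\in b\}\in a$, so there are $g\in X_1$ and $e\in b\circ C$ with $ge\in[Y]$, i.e. $g^{-1}Y\in e$. Since $g^{-1}X\in b$ and $e\in b\circ C$, there are $h\in g^{-1}X$ and $c\in C$ with $hc\in[g^{-1}Y]$. Then $gh\in X$ and $ghc\in[Y]$.
$$(a\circ B)c\subseteq a\circ(Bc). \tag{16}$$
Let $d\in a\circ B$, $X\in a$, $Y\in dc$. Then $W=\{h:hc\in[Y]\}\in d$, so there are $g\in X$, $b\in B$ with $W\in gb$. By (5), $W\in gb$ says exactly that $(gb)c\in[Y]$, and $bc\in Bc$.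

**Definition (the topology $\tau$).** For $B\subseteq P$ let $\operatorname{cl}(B)=P\cap(u\circ B)$.

This is a Kuratowski closure operator: $\operatorname{cl}(\emptyset)=\emptyset$; finite unions are respected; $B=uB\subseteq\operatorname{cl}(B)$ by (14); and $\operatorname{cl}\operatorname{cl}B\subseteq P\cap u\circ(u\circ B)\subseteq P\cap(uu)\circ B=\operatorname{cl}B$ by (15). So $\operatorname{cl}$ is the closure operator of a topology $\tau$ on $P$. It need not be Hausdorff.

**Lemma 6.** Left translations, right translations and inversion are homeomorphisms of $(P,\tau)$.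

*Proof.* The inverse of each such map is of the same kind, so it suffices to prove continuity: each map sends $\operatorname{cl}(B)$ into the closure of the image of $B$. Let $v\in P$.

**Right translations.** By (16), $\operatorname{cl}(B)v\subseteq P\cap u\circ(Bv)=\operatorname{cl}(Bv)$.

**Left translations.** By (14) and (15), $v(u\circ B)\subseteq v\circ(u\circ B)\subseteq(vu)\circ B=v\circ B$. Also $B=v^{-1}(vB)\subseteq v^{-1}\circ(vB)$ by (14), so $v\circ B\subseteq v\circ(v^{-1}\circ(vB))\subseteq u\circ(vB)$ by (15). Hence $v\operatorname{cl}(B)\subseteq\operatorname{cl}(vB)$.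

**Inversion.** Let $p\in\operatorname{cl}(B)$. We first show $u\in p\circ B^{-1}$. Let $X\in p$ and $Y\in u$. Since $Y\in u=uu$, the set $Y'=\{g:gu\in[Y]\}$ is in $u$. As $p\in u\circ B$, there are $g\in Y'$ and $b\in B$ with $x:=gb\in[X]$. Now $xb^{-1}=gbb^{-1}=gu\in[Y]$, so $\{h:hb^{-1}\in[Y]\}\in x$. Also $X\in x$. So some $h\in X$ has $hb^{-1}\in[Y]$, as required. Now (14) and (15) give
$$p^{-1}=p^{-1}u\in p^{-1}\circ(p\circ B^{-1})\subseteq u\circ B^{-1},$$
that is, $p^{-1}\in\operatorname{cl}(B^{-1})$. $\square$

**Lemma 7.**
(a) If $E\subseteq P\cap[B]$ with $B\in\mathcal B$, then $\operatorname{cl}(E)\subseteq[UB]$. So $\tau$-closures of bounded sets are bounded.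
(b) Bounded $\tau$-closed subsets of $P$ are $\tau$-quasi-compact.
(c) There is a bounded $\tau$-open neighbourhood $O_0$ of $u$.

*Proof.* (a) Since $U\in u$, $u\circ E\subseteq\overline{UE}\subseteq[UB]$, as $[UB]$ is closed.

(b) *We use compactness of $[B]$ in $S$ and then push the limit point into $P$ with $u$.* Let $(F_i)$ be a family of $\tau$-closed subsets of some $P\cap[B]$, $B\in\mathcal B$, with the finite intersection property. The closures $\overline{F_i}$ in $S$ lie in the compact set $[B]$, so there is $c\in\bigcap_i\overline{F_i}$. As $M$ is closed, $c\in M$, so $uc\in P$. For $X\in u$ we have $uc\in\overline{Xc}$ by (14), and $Xc\subseteq X\overline{F_i}\subseteq\overline{XF_i}$, since $q\mapsto gq$ is a homeomorphism for $g\in G$. So $uc\in u\circ F_i$, hence $uc\in\operatorname{cl}(F_i)=F_i$, for every $i$.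

(c) Let $D=U^{-1}U$ and $O_0=P\setminus\operatorname{cl}(P\setminus[D])$. Then $O_0$ is open and $O_0\subseteq[D]$. If $u\in u\circ(P\setminus[D])$, then taking $X=Y=U$ we get $g\in U$ and $b\in P\setminus[D]$ with $gb\in[U]$, and $b\in[U^{-1}U]=[D]$ by (8), a contradiction. So $u\in O_0$. $\square$

## 9. The locally compact quotient $L=P/H$ and the proof of Theorem 2

Only the Hausdorff property and joint continuity are missing. Let
$$H=\bigcap\{\operatorname{cl}(O):O\ \tau\text{-open},\ u\in O\}.$$

**Step 1 ($H$ is a bounded normal subgroup).** Inversion and conjugations are homeomorphisms fixing $u$ (Lemma 6), so $H=H^{-1}$ and $H$ is conjugation-invariant. By Lemma 7(a),(c), $H\subseteq\operatorname{cl}(O_0)$ is bounded. Let $O$ be an open neighbourhood of $u$ and $a\in O$. Then $a^{-1}O$ is an open neighbourhood of $u$, so $H\subseteq\operatorname{cl}(a^{-1}O)=a^{-1}\operatorname{cl}(O)$. Thus $OH\subseteq\operatorname{cl}(O)$. For $h\in H$ it follows that $\operatorname{cl}(O)h=\operatorname{cl}(Oh)\subseteq\operatorname{cl}(O)$. Since $u\in H$,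
$$\operatorname{cl}(O)H=\operatorname{cl}(O). \tag{17}$$
Hence $HH\subseteq\operatorname{cl}(O)H=\operatorname{cl}(O)$ for every $O$, so $HH\subseteq H$. So $H$ is a normal subgroup.

**Step 2 (the quotient is a locally compact group).** Let $L=P/H$ with the quotient topology and $\pi\colon P\to L$ the quotient map. For $O$ open, $\pi^{-1}(\pi(O))=OH=\bigcup_{h\in H}Oh$ is open, so $\pi$ is open. Translations of $L$ are continuous, since those of $P$ are.

*$L$ is Hausdorff.* By translation it suffices to separate $\pi(x)$ from $\pi(u)$ for $x\notin H$. Choose an open $O\ni u$ with $x\notin\operatorname{cl}(O)$. The set $P\setminus\operatorname{cl}(O)$ is open, contains $x$, and is a union of $H$-cosets by (17). The set $OH$ is open, contains $u$, is a union of $H$-cosets, and lies in $\operatorname{cl}(O)$. The two sets are disjoint, so their images are disjoint open sets.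

*$L$ is locally compact.* By Lemma 7, $\operatorname{cl}(O_0)$ is bounded, hence quasi-compact, so $\pi(\operatorname{cl}(O_0))$ is compact. It contains the open neighbourhood $\pi(O_0)$ of the identity. Translate.

*$L$ is a topological group.* Ellis' theorem (*Locally compact transformation groups*, Duke Math. J. 24 (1957)) says that a group with a locally compact Hausdorff topology for which multiplication is separately continuous is a topological group. It applies to $L$.

**Step 3 (bounded means relatively compact).** For $E\subseteq P$,
$$E\text{ is bounded}\iff\pi(E)\text{ is relatively compact.} \tag{18}$$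
If $E$ is bounded, then $\operatorname{cl}(E)$ is bounded and quasi-compact by Lemma 7, so $\pi(E)$ lies in the compact set $\pi(\operatorname{cl}(E))$. Conversely, a compact set containing $\pi(E)$ is covered by finitely many open sets $\pi(v_jO_0)$, $v_j\in P$. So $E\subseteq\bigcup_jv_jO_0H$, which is bounded as a finite union of products of bounded sets.

**Step 4 (conclusion of the first part of Theorem 2).** Let $\theta=\pi\circ f\colon G\to L$.

* (i) By (12) and (18): $B\in\mathcal B$ iff $f(B)$ is bounded iff $\theta(B)$ is relatively compact.
* (ii) By (11), $L=\theta(G)\,\pi(P\cap[A^5])$. Let $C_0=\overline{\pi(P\cap[A^5])}$, which is compact by (18).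
* (iii) We have $\theta(gh)^{-1}\theta(g)\theta(h)=\pi(\delta(g,h))$. Let $K$ be the closure in $L$ of $\pi\big(\{p^{-1}\delta(g,h)p:p\in P,\ g,h\in G\}\big)$. It is compact by (13) and (18). The set before closing is invariant under conjugation, because $\pi$ is onto. As conjugations of $L$ are homeomorphisms, $K$ is conjugation-invariant.

**Step 5 (second countability).** Suppose $G=\bigcup_nB_n$ with $B_n\in\mathcal B$. Then $L=\theta(G)C_0=\bigcup_n\overline{\theta(B_n)}\,C_0$ is $\sigma$-compact. By the Kakutani–Kodaira theorem (Hewitt–Ross, *Abstract Harmonic Analysis I*, Thm 8.7), a $\sigma$-compact locally compact Hausdorff group has a compact normal subgroup with metrizable quotient. Let $K_1\trianglelefteq L$ be such a subgroup. The group $L/K_1$ is metrizable and $\sigma$-compact; compact metrizable spaces are separable, so $L/K_1$ is separable and metrizable, hence second countable. Since $K_1$ is compact, a subset of $L$ is relatively compact iff its image in $L/K_1$ is. So the composition of $\theta$ with $L\to L/K_1$ still satisfies (i). It satisfies (ii) and (iii) with the images of $C_0$ and $K$,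 which are compact, the latter being conjugation-invariant since $L\to L/K_1$ is onto.

The converse part of Theorem 2 was proved in Section 4, so Theorem 2 is proved, and with it Theorem 1. $\blacksquare$
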